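# Simple maps from indecomposable continua onto dendroids

## 1. Maps onto an arc, and onto any space with a cut point

A continuum is a compact connected metric space; it is nondegenerate if it has more than one point. A map is a continuous function. A map $f:X\to Y$ is called simple if every point inverse $f^{-1}(y)$ has at most two elements. The tent map $T:[0,1]\to[0,1]$, $T(t)=\min(2t,2-2t)$, is simple: the fibre over $1$ is $\{1/2\}$, and every other fibre has two points.

We ask whether a simple map can carry a very tangled continuum onto a space in which any two points are joined by exactly one arc. "Tangled" has the following meaning.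

**Definition (indecomposable continuum).** A nondegenerate continuum is indecomposable if it is not the union of two of its proper subcontinua.

The standard example is the Knaster buckethandle
$$K=\{(y_1,y_2,\dots)\in[0,1]^{\mathbb N}: T(y_{n+1})=y_n \text{ for all } n\}.$$
Let us check that it is indecomposable. Write $\pi_n$ for the $n$-th coordinate, and suppose $K=A\cup B$ with $A,B$ subcontinua. For each $n$ the intervals $\pi_{n+1}(A)$ and $\pi_{n+1}(B)$ cover $[0,1]$, so one of them contains two of the points $0,\frac12,1$. It then contains $[0,\frac12]$ or $[\frac12,1]$, and applying $T$ we see that $\pi_n$ of that set is all of $[0,1]$. So one of the two, say $A$, has $\pi_n(A)=[0,1]$ for infinitely many $n$. Since $\pi_k=T^{\,n-k}\circ\pi_n$ for $k\le n$, it has full projections for all $n$. A point of $K$ is determined up to coordinate $n$ by its $n$-th coordinate, so $A$ is dense in $K$. As $A$ is closed, $A=K$.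

**Definition (composant).** For $x$ in an indecomposable continuum $X$, the composant $\kappa(x)$ is the union of all proper subcontinua of $X$ that contain $x$.

In $K$, take the point $0=(0,0,\dots)$ and let $A_k=\{y\in K: y_{n+1}=y_n/2 \text{ for all } n\ge k\}$. Each $A_k$ is an arc (via $\pi_k$), contains $0$, and is proper because $y_{k+1}\le\frac12$ on it. Conversely, let $C\ni 0$ be a proper subcontinuum. By the density argument above, $\pi_k(C)\neq[0,1]$ for some $k$, hence $\pi_n(C)\ne[0,1]$ for all $n\ge k$. For $n\ge k+1$ write $\pi_n(C)=[0,c_n]$. Since $T([0,c_n])=\pi_{n-1}(C)\neq[0,1]$, we get $c_n<\frac12$, so $y_{n-1}=2y_n$ on $C$. Thus $C\subset A_k$, and $\kappa(0)=\bigcup_kA_k$ is an increasing union of arcs.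

We use these textbook facts (Kuratowski, *Topology II*, §48; Nadler, *Continuum Theory*, Ch. XI) about a nondegenerate indecomposable continuum $X$.

* (C1) The composants partition $X$. A proper subcontinuum that meets a composant $\kappa$ lies in $\kappa$. Any two points of $\kappa$ lie in a common proper subcontinuum.
* (C2) Every composant is dense in $X$.
* (C3) Proper subcontinua are nowhere dense, and each composant is a countable union of proper subcontinua. So each composant is meager.

A set is residual if its complement is meager. By the Baire category theorem $X$ is not meager, so by (C3) countably many composants never cover $X$, and there are uncountably many composants. A composant is also connected, being a union of continua through one point.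

These facts already settle a special case.

**Proposition 1.** Let $f$ be a map of a nondegenerate indecomposable continuum $X$ onto a continuum $Y$, and let $c\in Y$ be a point such that $Y\setminus\{c\}$ is not connected. Then $f^{-1}(c)$ meets every composant of $X$. In particular $f^{-1}(c)$ is uncountable.

*Proof.* Write $Y\setminus\{c\}=A\cup B$ with $A,B$ disjoint, nonempty and open in $Y$. Let $\kappa$ be a composant. Since $f$ is onto, $f^{-1}(A)$ and $f^{-1}(B)$ are nonempty open sets, so the dense set $\kappa$ meets both. Thus $f(\kappa)$ is connected and meets both $A$ and $B$; it cannot lie in $A\cup B$, so $c\in f(\kappa)$. There are uncountably many composants and they are pairwise disjoint. $\square$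

Every interior point of an arc is a cut point, and so is every interior point of an edge of a finite tree. So an indecomposable continuum has no map with countable fibres onto an arc or onto a nondegenerate finite tree, let alone a simple one.

In general the target may have no cut point. The set $f(\kappa)$ is still dense and connected, but nothing forces it to contain any prescribed point. This really happens. A result of Minc says that there is a map from the Knaster buckethandle onto a dendroid (defined below) in which every point inverse has at most $3$ points, and some point inverses have exactly $3$. By Proposition 1, that dendroid has no cut point. So the cut point must be replaced by something else, and the replacement must be sensitive to the difference between $2$ and $3$.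

## 2. Dendroids, and the theorem for all of them

**Definition (treelike).** A continuum $D$ is treelike if every open cover of $D$ has a finite open refinement, covering $D$ by nonempty sets, whose nerve is a tree. Here the nerve has the members of the refinement as vertices, an edge for each pair of members that meet, and a higher simplex for each larger family with a common point; "a tree" means that this complex is a connected graph without cycles.

**Definition (dendroid).** A dendroid is an arcwise connected treelike continuum. Equivalently, it is an arcwise connected continuum that is hereditarily unicoherent: the intersection of any two subcontinua is connected.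

A circle is not hereditarily unicoherent, since two closed half-circles meet in two points. A finite tree is a dendroid. A dendroid that is not locally connected is the comb
$$C=\bigl([0,1]\times\{0\}\bigr)\cup\bigl(\{0\}\times[0,1]\bigr)\cup\bigcup_{n\ge1}\{1/n\}\times[0,1].$$
It is compact and arcwise connected. To see that it is treelike, let $r_n(s,t)=(\max(s,1/n),t)$. This maps $C$ onto the finite tree $T_n\subset C$ consisting of $[1/n,1]\times\{0\}$ and the teeth over $1,\frac12,\dots,\frac1n$, and it moves points by at most $1/n$. The open stars of the vertices of a fine subdivision of $T_n$ form a cover with small members whose nerve is the subdivided tree. The preimages under $r_n$ have the same nerve, and their diameters grow by at most $2/n$. By Lebesgue's number lemma, such covers refine any given open cover of $C$.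

Let $D$ be a dendroid. If $A$ and $A'$ are arcs with the same endpoints, then $A\cap A'$ is a connected subset of $A$ containing both endpoints of $A$, so $A\cap A'=A$, and likewise $A\cap A'=A'$. So arcs are unique. Write $[x,y]$ for the arc from $x$ to $y$, and $[x,x]=\{x\}$.

* (a) If $Y\subset D$ is a subcontinuum and $x,y\in Y$, then $[x,y]\subset Y$. Indeed $Y\cap[x,y]$ is a connected subset of $[x,y]$ containing both of its endpoints.
* (b) $[x,y]\subset[x,w]\cup[w,y]$. Apply (a) to the continuum on the right.
* (c) For $p,s,s'\in D$ there is $m$ with $[p,s]\cap[p,s']=[p,m]$, and $m\in[s,s']$. Indeed the intersection is a continuum, and as a subset of $[p,s]$ containing the endpoint $p$ it has the form $[p,m]$. If $w\in[m,s]\cap[m,s']$, then $w\in[p,s]\cap[p,s']=[p,m]$, and $[p,m]\cap[m,s]=\{m\}$ gives $w=m$. So $[m,s]\cup[m,s']$ is an arc from $s$ to $s'$ (or a single point), and by uniqueness it is $[s,s']$.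
* (d) Let $f:X\to D$ be a map of an indecomposable continuum and $\kappa$ a composant of $X$. If $s,s'\in f(\kappa)$, then $[s,s']\subset f(\kappa)$. Indeed, by (C1) preimages of $s,s'$ in $\kappa$ lie in one proper subcontinuum $L\subset\kappa$; apply (a) to $f(L)$.

Minc also proved that there is no simple map from an indecomposable continuum onto a nondegenerate planar dendroid. The question, whose source is "No arc-connected treelike continuum is the 2-to-1 image of a continuum", is whether an indecomposable continuum can admit a simple map onto any nondegenerate dendroid. It cannot.

**Theorem 2.** Let $X$ be a nondegenerate indecomposable continuum and $D$ a nondegenerate dendroid. There is no continuous surjection $f:X\to D$ with $|f^{-1}(y)|\le2$ for all $y\in D$.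

Two general facts will be used repeatedly. In a compact metric space $A$, components and quasi-components coincide. Consequently:

* (Q1) If $B$ is a component of $A$ and $H\subset A$ is closed with $H\cap B=\emptyset$, then $A=A'\cup A''$ with $A',A''$ closed and disjoint, $H\subset A'$, $B\subset A''$. (The set $B$ is the intersection of the clopen sets containing it. By compactness of $H$, finitely many of these have an intersection that misses $H$.)
* (Q2) If $R\subset A$ is nonempty, and for every decomposition $A=P\cup Q$ into disjoint closed sets $R$ lies in $P$ or in $Q$, then $R$ lies in one component of $A$.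

## 3. Gates: a substitute for the cut point

Fix a map $f$ of a nondegenerate indecomposable continuum $X$ onto a dendroid $D$, and a point $p\in D$. In this section there is no bound on fibres.

Let $x_0\in X$, $z_0=f(x_0)$, $\kappa=\kappa(x_0)$. By (d), if $s\in f(\kappa)\cap[p,z_0]$ then $[s,z_0]\subset f(\kappa)$. So $f(\kappa)\cap[p,z_0]$ is a subinterval of $[p,z_0]$ containing $z_0$. It may or may not have a first point, counted from $p$.

**Definition (gate).** A gate for $x_0$ is a point $q\in f(\kappa)$ with $f(\kappa)\cap[p,z_0]=[q,z_0]$.

If $p\in f(\kappa)$, then $p$ is a gate. If $p\notin f(\kappa)$ and a gate exists, it is the point where one enters $f(\kappa)$ when walking from $p$ to $z_0$. The next lemma says that all walks from $p$ into $f(\kappa)$ pass through it, as they would through a cut point.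

**Lemma 3.** If $q$ is a gate for $x_0$, then $q\in[p,f(x)]$ for every $x\in\kappa(x_0)$.

*Proof.* Let $[p,f(x_0)]\cap[p,f(x)]=[p,m]$ as in (c). By (c) and (d), $m\in[f(x_0),f(x)]\subset f(\kappa)$. So $m\in f(\kappa)\cap[p,f(x_0)]=[q,f(x_0)]$, which means that $q\in[p,m]\subset[p,f(x)]$. $\square$

Since $\kappa$ is dense, we would like to pass to the limit and conclude that $q\in[p,f(x)]$ for all $x\in X$. This needs the arc $[p,f(x)]$ to depend continuously on $x$, which can fail. In the comb $C$, with $X=C$ and $f$ the identity (the lemma below does not need $X$ indecomposable), take $p=(0,1)$. The points $(1/n,1)$ converge to $p$, but every arc $[p,(1/n,1)]$ contains $\{0\}\times[0,1]$, while $[p,p]=\{p\}$. The repair is that continuity of the kind we need holds at generic points.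

**Lemma 4.** Let $X$ be a continuum, $D$ a dendroid, $f:X\to D$ a map, $p\in D$. There is a residual set $\mathcal G\subset X$ such that for each $x\in\mathcal G$ and each open $N\supset[p,f(x)]$ there is a neighborhood of $x$ all of whose points $x'$ satisfy $[p,f(x')]\subset N$.

*Proof.* For $V\subset D$ open put $S_V=\{x\in X:[p,f(x)]\cap V\neq\emptyset\}$.

First, $S_V$ is open. Let $x_n\to x$ with $[p,f(x_n)]\cap V=\emptyset$ for all $n$. The subcontinua of $D$ form a compact space in the Hausdorff metric, so a subsequence of the $[p,f(x_n)]$ converges to a continuum $L$. Since these arcs lie in the closed set $D\setminus V$, so does $L$; also $p\in L$ and $f(x)=\lim f(x_n)\in L$. By (a), $[p,f(x)]\subset L$, so $x\notin S_V$. Thus the complement of $S_V$ is closed.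

Let $\{V_i\}$ be a countable base of $D$ and $\mathcal G=X\setminus\bigcup_i\mathrm{Bd}\,S_{V_i}$. The boundary of an open set is closed and nowhere dense, so $\mathcal G$ is residual.

Let $x\in\mathcal G$ and let $N\supset[p,f(x)]$ be open. The compact set $D\setminus N$ is disjoint from $[p,f(x)]$, so it is covered by finitely many $V_i$ that are disjoint from $[p,f(x)]$. For these $i$ we have $x\notin S_{V_i}$ and $x\notin\mathrm{Bd}\,S_{V_i}$, so $x\notin\overline{S_{V_i}}$. Hence a neighborhood of $x$ misses all these finitely many $S_{V_i}$. For $x'$ in it, $[p,f(x')]$ misses these $V_i$, so it lies in $N$. $\square$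

**Proposition 5.** Let $f:X\to D$ be a map of a nondegenerate indecomposable continuum onto a dendroid, $p\in D$, and $\mathcal G$ as in Lemma 4. Suppose that $x_1,x_2,x_3\in\mathcal G$ lie in distinct composants $\kappa_1,\kappa_2,\kappa_3$ and that each $x_i$ has a gate $q_i$. Then one of $q_1,q_2,q_3$ lies in $f(\kappa_1)\cap f(\kappa_2)\cap f(\kappa_3)$, and so has at least three preimages.

*Proof.* We first show that $q_i\in[p,f(x_j)]$ for all $i,j$. If not, $N=D\setminus\{q_i\}$ is an open set containing $[p,f(x_j)]$. As $x_j\in\mathcal G$, all $x$ in some neighborhood of $x_j$ satisfy $q_i\notin[p,f(x)]$. But $\kappa_i$ is dense, so some such $x$ lies in $\kappa_i$, contradicting Lemma 3.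

So $q_1,q_2,q_3$ all lie on the arc $[p,f(x_1)]$. Relabel the indices so that $q_3$ is the last of the three points on it, counted from $p$; then $q_1,q_2\in[p,q_3]$. Now fix any $i$. Both $q_i$ and $q_3$ lie on $[p,f(x_i)]$, and $q_i\in[p,q_3]$, so $q_3$ lies on the part of this arc from $q_i$ onward:
$$q_3\in[q_i,f(x_i)]\subset f(\kappa_i).$$
This holds for $i=1,2,3$, and the $\kappa_i$ are pairwise disjoint. $\square$

So Theorem 2 follows once we know that for a simple map every point of $\mathcal G$ has a gate.

## 4. How a composant can fail to have a gate

Gates do not exist for free. Let $X$ be any nondegenerate indecomposable continuum, $a\in X$, and $f(x)=d(x,a)/\max_{x'}d(x',a)$. This maps $X$ onto $[0,1]$, and $f^{-1}(0)=\{a\}$. Let $\kappa$ be a composant not containing $a$. Then $f(\kappa)$ is connected, dense in $[0,1]$, and misses $0$. With $p=0$ and $z_0\in f(\kappa)$, we get $f(\kappa)\cap[p,z_0]=(0,z_0]$, which is half-open. So the bound on fibres must enter into the existence of gates as well as into the final count.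

To see what has to be excluded, write $\kappa=\kappa(x_0)$ as the union of an increasing sequence of proper subcontinua $K_n\ni x_0$. (Start from the countably many continua in (C3), join each to $x_0$ by a proper subcontinuum inside $\kappa$, and take finite unions; these are proper, by induction, since $X$ is indecomposable.) By hereditary unicoherence $f(K_n)\cap[p,z_0]$ is a continuum containing $z_0$, so it is $[e_n,z_0]$, with $e_n$ moving toward $p$. A gate exists exactly when $e_n$ is eventually constant.

The first thing to try is a single natural subcontinuum. Put $J=[p,z_0]$, assume $J\ne D$, and let $E$ be the component of $f^{-1}(J)$ containing $x_0$. Then $E$ is a proper subcontinuum, so $E\subset\kappa$, and $f(E)=[e,z_0]$ for some $e\in J$. One hopes that $e$ is the gate. The attempt stops here: the composant can leave $f^{-1}(J)$ and return to it in another component, over a point $u\in[p,e]$ with $u\ne e$, and then perhaps again and again, ever closer to $p$.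

What would be enough is one proper subcontinuum of $X$ that contains a point of $\kappa$ and whose image covers all of $I=f(\kappa)\cap[p,u]$. Its image is closed, so $I$ would have a first point. There is a large supply of proper subcontinua: the components of $X\setminus O$, for $O$ a small open neighborhood of $x_0$. So we try to show that all of $f^{-1}(I)$ lies in one component of $X\setminus O$. If it does not, then by (Q2) some decomposition of $X\setminus O$ into disjoint closed sets $P,Q$ splits $f^{-1}(I)$. As $I$ is connected, this will force some point of $I$ to have a preimage in $P$ and another in $Q$. With fibres of size at most two, $P$ and $Q$ are then two sheets over a part of $D$, each of them one-to-one there. The next section shows that such a double part must reach $f(\overline O)$, so we can follow the sheets to a neighborhood of $x_0$. This is where treelikeness comes in.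

## 5. Two sheets over a treelike continuum

**Lemma 6.** Let $X$ be a continuum, $D$ treelike, $f:X\to D$ a continuous surjection, $O\subset X$ open, and $X\setminus O=P\cup Q$ with $P,Q$ closed and disjoint. Put $\Gamma=f(P)\cap f(Q)$. Then every component of $\Gamma$ meets $f(\overline O)$.

For example, fold $[0,1]$ by the tent map $T$ and let $O=(\frac14,\frac34)$, $P=[0,\frac14]$, $Q=[\frac34,1]$. Then $\Gamma=[0,\frac12]$ and $T(\overline O)=[\frac12,1]$, and they meet.

Treelikeness matters. Let $X=[0,1.5]$, and let $f(t)=e^{2\pi it}$ map $X$ onto the circle; this map is simple. Take $O=(0.6,0.9)$, $P=[0,0.6]$, $Q=[0.9,1.5]$. Measured in turns, $f(P)$ is $[0,0.6]$ and $f(Q)$ is $[0.9,1]\cup[0,0.5]$, with $1$ and $0$ the same point. So $\Gamma$ is the arc $[0,0.5]$, while $f(\overline O)$ is the arc $[0.6,0.9]$, and they are disjoint. One turn around the circle leads from one sheet to the other. On a tree there is no such turn, and the proof consists in making this precise with coefficients in $\mathbb Z/2$.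

*Proof of Lemma 6.* Suppose that a component $B$ of $\Gamma$ misses $f(\overline O)$.

**Step 1: isolate the double part.** The purpose is to find an open set over which the picture is only $P$ and $Q$. By (Q1), applied to the compact set $\Gamma$, there is a relatively clopen $\Gamma'\subset\Gamma$ with $B\subset\Gamma'$ and $\Gamma'\cap f(\overline O)=\emptyset$. The set $f(\overline O)\cup(\Gamma\setminus\Gamma')$ is closed and disjoint from the compact set $\Gamma'$. Choose an open $U\supset\Gamma'$ disjoint from it. If $y\in U$, then $f^{-1}(y)$ misses $O$, so $f^{-1}(y)\subset P\cup Q$. If $y\in U\setminus\Gamma'$, then $y\notin\Gamma$, so the nonempty set $f^{-1}(y)$ lies entirely in $P$ or entirely in $Q$. Hence $U\setminus\Gamma'$ is the disjoint union of the open sets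
$$U_P=U\setminus f(Q)=\{y\in U:f^{-1}(y)\subset P\},\qquad U_Q=U\setminus f(P)=\{y\in U:f^{-1}(y)\subset Q\}.$$

**Step 2: a cover with tree nerve.** Choose an open $U_0$ with $\Gamma'\subset U_0\subset\overline{U_0}\subset U$, and put $V_0=D\setminus\overline{U_0}$. The four sets $U_0,U_P,U_Q,V_0$ cover $D$: a point of $\overline{U_0}$ lies in $U$, so it lies in $\Gamma'\subset U_0$ or in $U\setminus\Gamma'=U_P\cup U_Q$. Let $W_1,\dots,W_n$ be a finite open refinement by nonempty sets, covering $D$, whose nerve is a tree. For each $i$ choose a member $\tau(i)$ of the four-set cover with $W_i\subset\tau(i)$.

**Step 3: local functions that tell the sheets apart.** Define $\varphi_i:f^{-1}(W_i)\to\mathbb Z/2$ as follows. If $\tau(i)=U_0$, let $\varphi_i=1$ on $P$ and $\varphi_i=0$ on $Q$. This makes sense and is continuous, because $f^{-1}(W_i)\subset f^{-1}(U)\subset P\cup Q$ and $P,Q$ are disjoint and closed. Otherwise let $\varphi_i\equiv0$. On $f^{-1}(W_i\cap W_j)$ the difference $\varphi_i-\varphi_j$ is constant: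

* if the types are $U_0$ and $U_P$, then $f^{-1}(W_i\cap W_j)\subset P$ and the difference is $1$;
* if the types are $U_0$ and $U_Q$, then $f^{-1}(W_i\cap W_j)\subset Q$ and the difference is $0$;
* if the types are equal, or neither is $U_0$, the difference is $0$;
* if the types are $U_0$ and $V_0$, then $W_i\cap W_j=\emptyset$.

**Step 4: glue.** We want constants $\varepsilon_i\in\mathbb Z/2$ such that the functions $\varphi_i+\varepsilon_i$ agree on all overlaps. For each edge $\{i,j\}$ of the nerve this prescribes the value of $\varepsilon_i-\varepsilon_j$. Put $\varepsilon=0$ at one vertex and determine the other values along edges outward from it. Since the nerve is a tree, each other vertex is reached by exactly one path, so there is no conflict, and every pair of different members that meet is an edge. The sets $f^{-1}(W_i)$ form an open cover of $X$, so the functions $\varphi_i+\varepsilon_i$ define a continuous $\varphi:X\to\mathbb Z/2$.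

**Step 5: contradiction.** Take $y\in\Gamma'$, points $y_P\in P\cap f^{-1}(y)$ and $y_Q\in Q\cap f^{-1}(y)$, and some $W_i\ni y$. Since $y\in\Gamma'$, $y$ lies in none of $U_P,U_Q,V_0$, so $\tau(i)=U_0$. Then $\varphi(y_P)-\varphi(y_Q)=\varphi_i(y_P)-\varphi_i(y_Q)=1$. So $\varphi$ is a nonconstant continuous map from $X$ to $\mathbb Z/2$, and $X$ is not connected, a contradiction. $\square$

## 6. Existence of gates for simple maps

**Proposition 7.** Let $f$ be a simple map of a nondegenerate indecomposable continuum $X$ onto a dendroid $D$, let $p\in D$, and let $\mathcal G$ be as in Lemma 4. If $x_0\in\mathcal G$ and $[p,f(x_0)]\ne D$, then $x_0$ has a gate.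

*Proof.* Let $z_0=f(x_0)$, $\kappa=\kappa(x_0)$, $J=[p,z_0]$. We must show that the interval $f(\kappa)\cap J$ has a first point.

**Step 1: the easy component, and a point beyond it.** Here we dispose of the case where the first attempt of Section 4 works. Put $F=f^{-1}(J)$. Since $J\neq D$ and $f$ is onto, $F\ne X$. Let $E$ be the component of $F$ containing $x_0$. It is a proper subcontinuum, so $E\subset\kappa$ by (C1). The set $f(E)$ is a subcontinuum of $J$ containing $z_0$, so $f(E)=[e,z_0]$ for some $e\in J$, and $[e,z_0]\subset f(\kappa)$. If $f(\kappa)\cap[p,e]=\{e\}$, then $f(\kappa)\cap J=[e,z_0]$, and $e$ is a gate. Otherwise fix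
$$u\in f(\kappa)\cap[p,e],\quad u\neq e,\qquad\text{and put}\qquad I=f(\kappa)\cap[p,u].$$
By (d), $I$ is a connected subset of $[p,u]$ containing $u$. We must find the first point of $I$.

**Step 2: choice of $O$.** The purpose is to separate $x_0$ from $f^{-1}(I)$ in a way that survives small perturbations of $x_0$. The compact set $f^{-1}([p,u])\subset F$ misses $E$, because $f(E)=[e,z_0]$ is disjoint from $[p,u]$. By (Q1), $F=F'\cup F''$ with $F',F''$ compact and disjoint, $f^{-1}([p,u])\subset F'$, $E\subset F''$. Let $U'\supset F'$ and $U''\supset F''$ be disjoint open subsets of $X$. The set
$$N=\{y\in D:f^{-1}(y)\subset U'\cup U''\}=D\setminus f\bigl(X\setminus(U'\cup U'')\bigr)$$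
is open, and it contains $J=[p,f(x_0)]$ because $f^{-1}(J)=F\subset U'\cup U''$. As $x_0\in\mathcal G$ and $x_0\in E\subset U''$, there is an open $O\ni x_0$ with
$$\overline O\subset U'',\qquad [p,f(x)]\subset N\ \text{ for all }x\in\overline O. \tag{1}$$
Moreover $f^{-1}(I)\subset f^{-1}([p,u])\subset F'\subset U'$, so
$$f^{-1}(I)\subset U',\qquad f^{-1}(I)\cap\overline O=\emptyset. \tag{2}$$

For the next two steps fix a decomposition $X\setminus O=P\cup Q$ into disjoint closed sets, and put $\Gamma=f(P)\cap f(Q)$.

**Step 3: a sheet cannot run from $f^{-1}(I)$ to $\overline O$.** We claim that there are no $v\in I$ and $\omega\in f(\overline O)$ such that $[v,\omega]\subset\Gamma$ and every point of $[v,\omega]$ has at most two preimages.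

Suppose there are. Each point of $[v,\omega]$ has a preimage in $P$ and one in $Q$, hence exactly one in $P$, exactly one in $Q$, and none elsewhere. So $f$ maps each of the compact sets $P\cap f^{-1}([v,\omega])$ and $Q\cap f^{-1}([v,\omega])$ bijectively, hence homeomorphically, onto $[v,\omega]$. Pick $o\in\overline O$ with $f(o)=\omega$. Both preimages of $\omega$ lie in $P\cup Q$, so $o$ belongs to one of the two sets; call that one $h$. Then $h$ is connected. It contains $o\in\overline O\subset U''$, and it contains a point of $f^{-1}(v)$, which lies in $U'$ by (2). By (b) and (1), and since $v\in[p,u]\subset J$,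
$$f(h)=[v,\omega]\subset[p,v]\cup[p,f(o)]\subset J\cup[p,f(o)]\subset N,$$
so $h\subset U'\cup U''$ by the definition of $N$. Thus the connected set $h$ lies in the union of the disjoint open sets $U',U''$ and meets both, a contradiction.

**Step 4: $I\cap\Gamma=\emptyset$.** Here Lemma 6 and the simplicity of $f$ come in. Suppose $v\in I\cap\Gamma$, and let $B$ be the component of $\Gamma$ containing $v$. It is a continuum, and by Lemma 6 it contains some $\omega\in f(\overline O)$. By (a), $[v,\omega]\subset B\subset\Gamma$. Since $f$ is simple, all points of $[v,\omega]$ have at most two preimages. This contradicts Step 3.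

**Step 5: one component of $X\setminus O$ covers $I$.** By (2), $f^{-1}(I)\subset X\setminus O=P\cup Q$. So $I$ is the union of the relatively closed sets $I\cap f(P)$ and $I\cap f(Q)$, which are disjoint by Step 4. As $I$ is connected, one of them is empty; that is, $f^{-1}(I)\subset Q$ or $f^{-1}(I)\subset P$. The decomposition was arbitrary, so by (Q2) $f^{-1}(I)$ lies in one component $\Delta$ of $X\setminus O$.

The set $\Delta$ is a subcontinuum of $X$, and it is proper since $x_0\in O$. It meets $\kappa$, because $u\in I\subset f(\kappa)$ has a preimage in $\kappa$ and all preimages of $u$ lie in $\Delta$. So $\Delta\subset\kappa$ by (C1), and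
$$I\subset f(\Delta)\cap[p,u]\subset f(\kappa)\cap[p,u]=I.$$
Hence $I=f(\Delta)\cap[p,u]$ is compact. Being a compact connected subset of $[p,u]$ that contains $u$, it equals $[q,u]$ for some $q\in f(\kappa)$. Since $[u,z_0]\subset f(\kappa)$ by (d), we get $f(\kappa)\cap J=[q,z_0]$, and $q$ is a gate. $\square$

*Proof of Theorem 2.* Suppose $f:X\to D$ is a simple surjection. By Proposition 1, $D$ is not an arc, since fibres over interior points of an arc would be uncountable. As $D$ is nondegenerate, $[p,z]\neq D$ for all $p,z\in D$. Fix any $p\in D$ and let $\mathcal G$ be as in Lemma 4. The set $\mathcal G$ is residual and a union of two composants is meager, so $\mathcal G$ contains points $x_1,x_2,x_3$ in three distinct composants. By Proposition 7 each $x_i$ has a gate. By Proposition 5 some point of $D$ has at least three preimages, a contradiction. $\square$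

## 7. How large the set of large fibres must be

In the proof of Proposition 7, simplicity was used only in Step 4, and only along the arc $[v,\omega]$. So the argument can tolerate large fibres, provided that $f(\kappa)$ stays away from them.

**Theorem 8.** Let $f$ be any map of a nondegenerate indecomposable continuum $X$ onto a nondegenerate dendroid $D$, let $M=\{y:|f^{-1}(y)|\ge3\}$, and let $S$ be the union of all composants of $X$ meeting $f^{-1}(\overline M)$. Then $S$ is not meager. In particular $f^{-1}(\overline M)$ is not contained in countably many composants, and if all point inverses are countable then $\overline M$ is uncountable.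

If $M=\emptyset$ then $S=\emptyset$ is meager, so Theorem 2 is the statement that $M=\emptyset$ is impossible. There is no assumption on the size of $f^{-1}(y)$ for $y\in M$.

*Proof.* **Step 1: targets that are arcs.** If $D$ is an arc, then by Proposition 1 all its interior points belong to $M$. So $\overline M=D$ and $S=X$, which is not meager by the Baire category theorem. From now on $D$ is not an arc, so $[p,z]\ne D$ for all $p,z\in D$. Fix $p\in D$, let $\mathcal G$ be as in Lemma 4, and suppose that $S$ is meager. Then $\mathcal G\setminus S$ is residual. If $x_0\in\mathcal G\setminus S$ and $\kappa=\kappa(x_0)$, then $\kappa$ does not meet $f^{-1}(\overline M)$, that is,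
$$f(\kappa)\cap\overline M=\emptyset. \tag{3}$$

**Step 2: every $x_0\in\mathcal G\setminus S$ has a gate.** We repeat the proof of Proposition 7. Its Steps 1, 2, 3 and 5 do not use that $f$ is simple, apart from the use in Step 5 of the conclusion $I\cap\Gamma=\emptyset$ of Step 4. So we only have to prove $I\cap\Gamma=\emptyset$ anew, in the notation of that proof and with (3) in place of simplicity.

Suppose $v\in I\cap\Gamma$. As before, Lemma 6 and (a) give $\omega\in f(\overline O)$ with $[v,\omega]\subset\Gamma$. By Step 3 of that proof, it suffices to show that $[v,\omega]\cap\overline M=\emptyset$, because then every point of $[v,\omega]$ has at most two preimages.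

Since $v\in I\subset f(\kappa)$, (3) gives $v\notin\overline M$. As $v\in\Gamma$, the set $f^{-1}(v)$ consists of exactly two points, one in $P$ and one in $Q$, and one of these two lies in $\kappa$. Say the point $v_P\in P$ lies in $\kappa$; the other case is the same with $P$ and $Q$ interchanged. Suppose that $[v,\omega]$ meets the closed set $\overline M$, and let $s^*$ be the first point of $\overline M$ on $[v,\omega]$, counted from $v$. Then $s^*\ne v$. For $s\in[v,s^*]\setminus\{s^*\}$ we have $[v,s]\subset\Gamma\setminus\overline M$, so each point of $[v,s]$ has exactly one preimage in $P$. Therefore $f$ maps the compact set $h_s=P\cap f^{-1}([v,s])$ homeomorphically onto $[v,s]$, and $v_P\in h_s$. The sets $h_s$ are continua through $v_P$, so the closure $h^*$ of $\bigcup_sh_s$ is a continuum. It lies in the closed set $P$, and $P\neq X$ because $x_0\in O$. So $h^*$ is a proper subcontinuum containing $v_P\in\kappa$, and $h^*\subset\kappa$ by (C1). Now $f(h^*)$ is closed and contains $[v,s^*]\setminus\{s^*\}$, so $s^*\in f(h^*)\subset f(\kappa)$. This contradicts (3). Hence $[v,\omega]\cap\overline M=\emptyset$, and the proof of Step 2 is complete.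

**Step 3: three composants.** The set $\mathcal G\setminus S$ is residual, so it contains $x_1,x_2,x_3$ in three distinct composants $\kappa_1,\kappa_2,\kappa_3$. By Step 2 each has a gate. By Proposition 5 there is a point $q\in f(\kappa_1)\cap f(\kappa_2)\cap f(\kappa_3)$. It has at least three preimages, so $q\in M\cap f(\kappa_1)$, which contradicts (3) for $\kappa_1$. So $S$ is not meager.

**Step 4: the last assertions.** If $f^{-1}(\overline M)$ were contained in countably many composants, $S$ would be contained in their union, since composants are pairwise disjoint, and would be meager. If all fibres are countable and $\overline M$ is countable, then $f^{-1}(\overline M)$ is countable, so it meets only countably many composants, which was just excluded. $\square$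

## 8. Hereditary decomposability, components of fibres, and the constant 3

A continuum is hereditarily decomposable if it contains no nondegenerate indecomposable subcontinuum.

**Corollary 9.** If a continuum $X$ admits a simple map onto a dendroid, then $X$ is hereditarily decomposable.

*Proof.* Let $f$ be the map and suppose $L\subset X$ is a nondegenerate indecomposable subcontinuum. Then $f|_L:L\to f(L)$ is simple. The continuum $f(L)$ lies in a dendroid; it is arcwise connected by (a), and it inherits hereditary unicoherence, so it is a dendroid. It is nondegenerate, since $L$ is infinite (a nondegenerate connected metric space is infinite) and fibres have at most two points. This contradicts Theorem 2. $\square$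

For the next corollary recall the monotone–light factorization. A map is monotone if its point inverses are connected. Every map $f:X\to D$ of continua can be written $f=\ell\circ m$, where $m:X\to X'$ is a monotone surjection onto a continuum $X'$, and for each $y$ the points of $\ell^{-1}(y)$ correspond to the components of $f^{-1}(y)$. For instance, if $f:[0,3]\to[0,1]$ is $t$ on $[0,1]$, $1$ on $[1,2]$ and $3-t$ on $[2,3]$, then $m$ shrinks $[1,2]$ to a point, and $\ell$ is the fold of the resulting arc.

**Corollary 10.** No map from an indecomposable continuum onto a nondegenerate dendroid has all point inverses with at most two components.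

*Proof.* Let $f:X\to D$ be such a map and $f=\ell\circ m$ as above. Then $\ell:X'\to D$ is a simple surjection, and $X'$ is nondegenerate since $D$ is. We show that $X'$ is indecomposable; this contradicts Theorem 2.

First, if $A\subset X'$ is a subcontinuum, then $m^{-1}(A)$ is a continuum. Indeed, let $m^{-1}(A)=P\cup Q$ with $P,Q$ closed and disjoint. Each fibre of $m$ is connected, so each fibre over a point of $A$ lies in $P$ or in $Q$. Hence $m(P)$ and $m(Q)$ are disjoint closed sets covering $A$, one of them is empty, and so is $P$ or $Q$.

If now $X'=A\cup B$ with $A,B$ proper subcontinua, then $X=m^{-1}(A)\cup m^{-1}(B)$ is a union of two subcontinua, which are proper because $m$ is onto. This contradicts the indecomposability of $X$. $\square$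

**Corollary 11.** The least $n$ for which some nondegenerate indecomposable continuum maps onto a nondegenerate dendroid with all point inverses of cardinality at most $n$ is $n=3$.

*Proof.* Theorem 2 gives $n\ge3$. Minc's map from the Knaster buckethandle continuum, quoted in Section 1, gives $n\le3$; its target is nondegenerate because the buckethandle is infinite and the fibres are finite. $\square$

For Minc's map, $M$ is the set of points with exactly three preimages, and all fibres are finite. So Theorem 8 adds that the closure of this set is uncountable.
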